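\title{The horocyclic product $DL(2,2,2,2)$ is not a Cayley graph}

\begin{abstract}
We show that no group acts simply transitively on the vertices of the horocyclic product $DL(2,2,2,2)$ of four $3$-regular trees, so that this vertex-transitive graph is not a Cayley graph. The result is sharp: an elliptic curve with four points over $\mathbb F_2$ gives a free action with two vertex orbits. For groups that do not permute the trees, a simply transitive action on the horocyclic product of $r$ trees of degree $q+1$ forces $r\le q+1$, and this bound is attained when $q$ is a prime power. The method is to extend the action to the full product of the trees and to count stabilizers of points that lie below the graph.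
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Horocyclic products}
For an integer $p\ge2$ let $\mathbb T_p$ be the tree in which every vertex has degree $p+1$. Fix an end $\omega$ of $\mathbb T_p$, that is, a class of rays, two rays being equivalent when they share a tail. Every vertex $v$ has a unique neighbor $v^-$ on the ray from $v$ to $\omega$, its \emph{parent} (or predecessor); the other $p$ neighbors of $v$ are its \emph{children}. Fix a Busemann function $h:\mathbb T_p\to\mathbb Z$, that is, a function with $h(v^-)=h(v)-1$ for all $v$. It is unique up to an additive constant, and $h(v)$ is the \emph{level} of $v$. A step to the parent is a step \emph{down}, a step to a child is a step \emph{up}. Since rays to $\omega$ merge, finitely many vertices of equal level have a common ancestor at every sufficiently low level.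

For $r\ge2$ and $p_1,\dots,p_r\ge2$ the \emph{horocyclic product} of the trees $\mathbb T_{p_1},\dots,\mathbb T_{p_r}$ is the graph with vertex set
\[
DL(p_1,\dots,p_r)=\bigl\{(x_1,\dots,x_r)\in\mathbb T_{p_1}\times\dots\times\mathbb T_{p_r}:\ h(x_1)+\dots+h(x_r)=0\bigr\},
\]
in which $x$ and $y$ are adjacent if and only if there are indices $i\ne j$ such that $y_i$ is a child of $x_i$, $y_j$ is the parent of $x_j$, and $y_l=x_l$ for all $l\notin\{i,j\}$. So an edge is a step up in one tree paid for by a step down in another. Replacing the condition ``level sum $0$'' by ``level sum $s$'' gives an isomorphic graph, because one of the Busemann functions may be shifted by $s$. We write $DL_r(q)$ for $DL(q,\dots,q)$ with $r$ factors. It is regular of degree $qr(r-1)$, and it is connected (Lemma~\ref{lem:connected}). The graph that concerns us is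
\[
X=DL(2,2,2,2)=DL_4(2),
\]
of degree $24$.

\subsection*{Cayley graphs}
Let $G$ be a group with a finite symmetric generating set $S$ not containing the identity. The Cayley graph $X(G,S)$ has vertex set $G$, with $x\sim y$ if and only if $y=xs$ for some $s\in S$. An action on a set is \emph{free} if only the identity fixes a point, and \emph{simply transitive} if it is free and transitive. All actions on graphs are by graph automorphisms, and ``free'' and ``transitive'' refer to the vertex set.

\begin{lemma}\label{lem:cayley}
A connected, locally finite graph $Y$ is isomorphic to a Cayley graph $X(G,S)$ of a group $G$ if and only if $G$ has a simply transitive action on $Y$.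
\end{lemma}

\begin{proof}
Left multiplication is a simply transitive action of $G$ on $X(G,S)$. Conversely, given such an action on $Y$, fix a vertex $o$ and let $S=\{s\in G: so\sim o\}$. This set is finite, symmetric and does not contain the identity. We have $go\sim g'o$ if and only if $g^{-1}g'\in S$, so $S$ generates $G$ because $Y$ is connected, and $g\mapsto go$ is an isomorphism $X(G,S)\to Y$.
\end{proof}

The graph $DL_r(q)$ is vertex-transitive. Indeed, for vertices $u,v$ of $\mathbb T_q$ there is a tree automorphism that commutes with $v\mapsto v^-$ and maps $u$ to $v$ (send the ancestors of $u$ to those of $v$ and extend over children by arbitrary bijections), and a tuple of such automorphisms that maps one vertex of $DL_r(q)$ to another preserves the level sum. To be a Cayley graph is to have a subgroup of this large automorphism group that is transitive with no stabilizers left. It is known that $DL(p,p,p)$ is a Cayley graph. The question whether $DL(2,2,2,2)$ is a Cayley graph of some finitely generated group, with respect to some finite symmetric generating set, is posed in~\cite{problem}. The answer is no.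

\begin{theorem}\label{thm:A}
No group acts simply transitively by graph automorphisms on the vertex set of $X=DL(2,2,2,2)$. Hence $X$ is not isomorphic to a Cayley graph.
\end{theorem}

Two further results put Theorem~\ref{thm:A} in its place. Neither is used in its proof.

\begin{theorem}\label{thm:B}
There is a group acting freely by graph automorphisms on $DL(2,2,2,2)$ with exactly two vertex orbits. So the minimal number of vertex orbits of a free action is exactly $2$.
\end{theorem}

An automorphism of $DL_r(q)$ is of \emph{product form} if it is the restriction of a map $(g_1,\dots,g_r)$, where $g_i$ is an automorphism of the $i$-th tree that preserves the parent relation.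

\begin{theorem}\label{thm:C}
Let $q,r\ge2$. If a group of automorphisms of $DL_r(q)$ of product form acts simply transitively on the vertices, then $r\le q+1$. If $q$ is a prime power and $r\le q+1$, such a group exists.
\end{theorem}

Theorem~\ref{thm:C} explains why $DL(2,2,2,2)$ is the case to ask about. The graphs $DL(2,2)$ and $DL(2,2,2)$ are Cayley graphs, which suggests a positive answer for four trees; but $(q,r)=(2,4)$ is the smallest pair with $r>q+1$, so a simply transitive group on $X$ would have to permute the four trees. That permutations are a real resource is shown by Theorem~\ref{thm:B}, whose group permutes the trees cyclically and misses transitivity by a factor of two. By the \v{S}varc--Milnor lemma that group is finitely generated and quasi-isometric to $X$, so the obstruction in Theorem~\ref{thm:A} cannot be seen at large scale. It is an exact count.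

\subsection*{The method}
A group that acts freely on $X$ has no stabilizers to study. But every automorphism of $X$ extends to the full product of the four trees (Section~\ref{sec:aut}), and points of the product whose level sum is negative do have stabilizers: finite $2$-groups, which carry one subgroup of index at most $2$ for each tree. A group of order $4$ has room for three subgroups of order $2$, not four. Section~\ref{sec:product} shows that this alone settles the case of product form. Section~\ref{sec:curves} constructs the groups of Theorems~\ref{thm:B} and~\ref{thm:C} from curves over finite fields. In Sections~\ref{sec:setup}--\ref{sec:cyclic} the count is carried out for an arbitrary simply transitive group on $X$. It does not end in a contradiction: it determines all stabilizer orders and orbit numbers, and they are those of the elliptic curve example. What is left is one additional element $\gamma$ of the group, and Section~\ref{sec:gamma} shows, on a set with four elements, that $\gamma$ cannot exist.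

\section{Stabilizers below the graph}\label{sec:product}

\subsection*{Levels and horizontal actions}
Let $T_1,\dots,T_r$ be copies of $\mathbb T_q$ and $\Pi=T_1\times\dots\times T_r$. For $n\in\mathbb Z^r$ put $|n|=n_1+\dots+n_r$, and let $L_s=\{n:|n|=s\}$. The set $L=L_0$ is the lattice generated by the differences $e_i-e_j$ of the standard basis vectors, and each $L_s$ is a coset of $L$ in $\mathbb Z^r$. The \emph{level} of $x\in\Pi$ is the vector $(h(x_1),\dots,h(x_r))$, and $\mathrm{Hor}(n)$ is the set of all $x\in\Pi$ of level $n$. We say that $n$, and every $x\in\mathrm{Hor}(n)$, has \emph{depth} $-|n|$. Thus $DL_r(q)=\bigsqcup_{n\in L}\mathrm{Hor}(n)$ is the set of points of depth $0$.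

Let $d\in\mathbb Z^r_{\ge0}$ and $x\in\mathrm{Hor}(n)$. Going down $d_i$ steps in each coordinate $i$ gives the unique \emph{ancestor} of $x$ at level $n-d$; going up $d_i$ steps in each coordinate gives its $q^{|d|}$ \emph{descendants} at level $n+d$. The descendants at level $n+e_i$ are the \emph{children of $x$ in direction $i$}.

A group $H$ acts \emph{horizontally} on $\Pi$ if each $\eta\in H$ acts as $(\eta_1,\dots,\eta_r)$, where $\eta_i$ is an automorphism of $T_i$ that preserves the parent relation and the level. Then $H$ preserves each $\mathrm{Hor}(n)$ and commutes with passage to ancestors. Write $H_x$ for the stabilizer of $x\in\Pi$ and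
\[
\Omega(n)=\mathrm{Hor}(n)/H
\]
for the set of orbits at level $n$. The order of $H_x$ depends only on the orbit $Hx$.

\begin{lemma}\label{lem:horizontal}
Let $H$ act horizontally on $\Pi$, let $n\in\mathbb Z^r$ and $d\in\mathbb Z^r_{\ge0}$.
\begin{enumerate}
\item[(a)] If $y$ is a descendant of $x$, then $H_y\subseteq H_x$.
\item[(b)] Passage to the ancestor induces a surjection $\Omega(n+d)\to\Omega(n)$. Its fiber over $Hx$ is in bijection with the set of $H_x$-orbits on the descendants of $x$ at level $n+d$.
\item[(c)] \emph{(Mass formula.)} If $H$ acts freely on $\mathrm{Hor}(n+d)$ with finitely many orbits, then $|H_x|$ divides $q^{|d|}$ for every $x\in\mathrm{Hor}(n)$, and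
\[
\sum_{Hx\in\Omega(n)}\frac{q^{|d|}}{|H_x|}=|\Omega(n+d)|.
\]
\item[(d)] \emph{(Merging.)} If $\Omega(n)$ is finite, then $\Omega(n-a\mathbf 1)$ is a single point for all large $a$, where $\mathbf 1=(1,\dots,1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) holds because $H$ commutes with passage to ancestors. For the same reason the map in (b) is well defined, and it is surjective because every point has descendants. If $Hy$ lies over $Hx$, the ancestor of $y$ is $\eta x$ for some $\eta\in H$, and $\eta^{-1}y$ is a descendant of $x$; so every orbit in the fiber contains a descendant of $x$. If $y,y'$ are descendants of $x$ at level $n+d$ and $\eta y=y'$, then $\eta$ maps the ancestor $x$ of $y$ to the ancestor $x$ of $y'$, so $\eta\in H_x$. This proves (b). In (c), $H_x$ permutes the $q^{|d|}$ descendants of $x$ at level $n+d$ freely, so it is finite and has $q^{|d|}/|H_x|$ orbits on them; now sum over the fibers in (b). For (d), take representatives of the finitely many orbits in $\Omega(n)$. In each tree their coordinates have equal level, so they have a common ancestor at every sufficiently low level. For large $a$ the surjection $\Omega(n)\to\Omega(n-a\mathbf 1)$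 is therefore constant.
\end{proof}

\subsection*{Groups that do not permute the trees}
The first half of Theorem~\ref{thm:C} is the whole idea in its simplest form. One step below the graph only one direction can be tested at a time; at depth $2$ two directions can be played against each other, and this is where the number of trees is felt.

\begin{proof}[Proof of Theorem~\ref{thm:C}, the bound $r\le q+1$]
Let $G$ be a simply transitive group of product form. Every vertex of $T_i$ is the $i$-th coordinate of some vertex of $DL_r(q)$, so $g\in G$ determines its components $g_i$, and $G$ acts on $\Pi$. Since $g_i$ preserves the parent relation, $h(g_iv)-h(v)$ takes the same value at $v$ and $v^-$, so it is a constant $c_i$. Thus $g$ acts on levels by the translation $n\mapsto n+c$. Let $H$ be the subgroup of elements with $c=0$; it acts horizontally. For $n\in L$ and $y,y'\in\mathrm{Hor}(n)$ the element of $G$ that maps $y$ to $y'$ has $c=0$. So $H$ acts simply transitively on $\mathrm{Hor}(n)$ for every $n\in L$.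

Let $x$ have depth $2$ and level $n$, and let $i\neq j$. The descendants of $x$ at level $n+e_i+e_j\in L$ correspond to the $q^2$ pairs (child of $x_i$, child of $x_j$). By Lemma~\ref{lem:horizontal}(b), $H_x$ is transitive on them, and it acts freely. So $|H_x|=q^2$, and $H_x$ is transitive on the $q$ children of $x_i$, for every $i$. Choose a child of each $x_i$ and let $Q_i\le H_x$ be its stabilizer, of order $q^2/q=q$. For $i\ne j$ the group $Q_i\cap Q_j$ fixes a point of depth $0$, so it is trivial. Counting nonidentity elements of $H_x$ gives $r(q-1)\le q^2-1$, that is, $r\le q+1$.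
\end{proof}

For $q=2$ the last count is the following fact, which is used twice more below.
\begin{equation}\label{eq:four}
\begin{array}{c}\text{A group of order $4$ does not contain four subgroups of order $2$}\\ \text{with pairwise trivial intersections,}\end{array}
\end{equation}
since it has only three nonidentity elements.

The product form was used at one point: the stabilizer of a level is $H$ itself, so that $H$ is transitive on $\mathrm{Hor}(n)$. If the trees may be permuted, an element can fix a level without being horizontal. Then $H$ has several orbits on $\mathrm{Hor}(n)$, the mass formula allows smaller stabilizers at depth $2$, and \eqref{eq:four} is no longer violated at once. The next section exhibits a horizontal group on four trees for which this happens.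

\section{Groups from curves over finite fields}\label{sec:curves}

\subsection*{The translation group of an affine curve}
Let $C$ be a smooth, projective, geometrically irreducible curve of genus $g$ over $\mathbb F_q$, with function field $K$. Each closed point $P$ of $C$ has a degree and a discrete valuation $v_P$ on $K$; it is \emph{rational} if its degree is $1$, that is, if its residue field is $\mathbb F_q$. For a divisor $D$ let $\mathcal L(D)$ be the $\mathbb F_q$-vector space consisting of $0$ and all $\phi\in K^\times$ with $\operatorname{div}\phi+D\ge0$, and let $\ell(D)$ be its dimension. We use the following standard facts; see~\cite{Sti}.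
\begin{enumerate}
\item[(F1)] Principal divisors have degree $0$, and $\mathcal L(0)=\mathbb F_q$. Hence $\ell(D)=0$ if $\deg D<0$; and if $\deg D=0$, then $\ell(D)=1$ or $0$ according as $D$ is principal or not.
\item[(F2)] (Riemann--Roch.) If $\deg D\ge 2g-1$, then $\ell(D)=\deg D+1-g$.
\end{enumerate}

Let $P_1,\dots,P_r$ be distinct rational points with valuations $v_i=v_{P_i}$, and put $\mathfrak m_i^a=\{w\in K:v_i(w)\ge a\}$ for $a\in\mathbb Z$. Then $\mathfrak m_i^a/\mathfrak m_i^{a+1}$ has dimension $1$ over $\mathbb F_q$. Let $T_i$ be the graph whose vertices of level $a$ are the cosets $w+\mathfrak m_i^a$ ($w\in K$), with parent $w+\mathfrak m_i^{a-1}$. Every coset has one parent and $q$ children. Any two cosets lie in a common coset of low level, so $T_i$ is connected, and it has no cycle, since a vertex of maximal level on a cycle would have two parents. So $T_i$ is $\mathbb T_q$ with an end and a Busemann function. In the product $\Pi$,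
\[
\mathrm{Hor}(n)=K^r/B(n),\qquad B(n)=\mathfrak m_1^{n_1}\times\dots\times\mathfrak m_r^{n_r}.
\]
\emph{In this section we realize $DL_r(q)$ as the union of the $\mathrm{Hor}(n)$ with $|n|=1$}, so the depth of a level $n$ is $1-|n|$. The next proof shows why this normalization is the right one.

Let $R\subset K$ be the ring of functions that are regular outside $P_1,\dots,P_r$, embedded diagonally in $K^r$. Its additive group acts horizontally on $\Pi$ by translation. Put $D_n=-\sum_i n_iP_i$, a divisor of degree $-|n|$.

\begin{proposition}\label{prop:R}
The stabilizer in $R$ of any point of level $n$ is $\mathcal L(D_n)$. If $|n|=1$, then $R$ acts freely on $\mathrm{Hor}(n)$ with exactly $q^g$ orbits.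
\end{proposition}

\begin{proof}
A function $b\in R$ fixes $w+B(n)$ if and only if $v_i(b)\ge n_i$ for all $i$. Together with regularity at the other points this says $b\in\mathcal L(D_n)$; so $R\cap B(n)=\mathcal L(D_n)$. Let $|n|=1$. Then $\deg D_n=-1$, so $\mathcal L(D_n)=0$ by (F1) and the action is free. The orbits are the elements of the vector space $Q=K^r/(R+B(n))$. For $a\ge0$ put $n'=n-a\mathbf 1$. The spaces $B(n')\supseteq B(n)$ increase with $a$ and exhaust $K^r$. We have
\[
B(n')\cap\bigl(R+B(n)\bigr)=\bigl(R\cap B(n')\bigr)+B(n)=\mathcal L(D_{n'})+B(n),
\]
and this sum is direct because $\mathcal L(D_{n'})\cap B(n)=\mathcal L(D_n)=0$. Now $B(n')/B(n)$ has dimension $ra$, and $\deg D_{n'}=ra-1$, so $\ell(D_{n'})=ra-g$ for $ra\ge 2g$ by (F2). Hence the image of $B(n')$ in $Q$ has dimension $g$ for all large $a$. An increasing union of spaces of dimension $g$ has dimension $g$, so $|Q|=q^g$.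
\end{proof}

In adelic language, strong approximation \cite[Thm.~1.6.5]{Sti} identifies $Q$ with the quotient $\mathbb A_K/(K+\mathbb A_K(D_n))$ of the adele space, whose dimension is $\ell(D_n)-\deg D_n-1+g=g$ by \cite[Thm.~1.5.4]{Sti}.

The group $R$ takes care of the motion within a level. To move between levels, multiply by units: $u\in R^\times$ has its divisor supported on $\{P_1,\dots,P_r\}$, so that $\operatorname{div}u$ may be read as the vector $(v_i(u))_i\in L$, and $w\mapsto uw$ maps cosets of $B(n)$ to cosets of $B(n+\operatorname{div}u)$. So the genus measures the failure of transitivity within a level, and the divisor classes of the $P_i-P_j$ measure the failure of transitivity on levels. On the projective line both obstructions vanish.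

\subsection*{Genus zero}

\begin{proof}[Proof of Theorem~\ref{thm:C}, existence]
Let $C=\mathbb P^1$ over $\mathbb F_q$, with $K=\mathbb F_q(t)$ and $g=0$. It has $q+1$ rational points, the elements of $\mathbb F_q\cup\{\infty\}$; choose $r$ of them. For $n\in L$ let $u_n=\prod_{P_i\neq\infty}(t-P_i)^{n_i}$. Its valuation at $\infty$ is $-\sum_{P_i\ne\infty}n_i$, which equals $n_j$ if $\infty=P_j$ and equals $0$ if $\infty$ is not among the chosen points. So $u_n\in R^\times$ and $\operatorname{div}u_n=n$, and $U=\{u_n:n\in L\}$ is a group that $\operatorname{div}$ maps isomorphically onto $L$. The maps $w\mapsto uw+b$ of $K^r$ ($u\in U$, $b\in R$) form a group $G$. They act on each tree preserving the parent relation, and on levels by $n\mapsto n+\operatorname{div}u$; so $G$ acts on $DL_r(q)$ by automorphisms of product form. For two levels of sum $1$ exactly one $u\in U$ carries the first to the second, and $R$ is simply transitive on each $\mathrm{Hor}(n)$ with $|n|=1$ by Proposition~\ref{prop:R}. So $G$ is simply transitive.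
\end{proof}

\begin{example}\label{ex:genus0}
Let $q=2$. For the points $0,\infty$ we get $R=\mathbb F_2[t,t^{-1}]$ and $U=\{t^a\}$, and $G=R\rtimes U$ is the wreath product $(\mathbb Z/2)\wr\mathbb Z$, acting on $DL(2,2)$. For the points $0,1,\infty$ consider the level $n=(0,0,-1)$, of depth $2$. The stabilizer is $\mathcal L(\infty)=\{0,1,t,t+1\}$. The subgroups that fix the children in the directions $0$, $1$, $\infty$ are $\{0,t\}$, $\{0,t+1\}$ and $\{0,1\}$: the functions that vanish at $0$, vanish at $1$, and have no pole at $\infty$. All three subgroups of order $2$ are used, and none is left for a fourth tree.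
\end{example}

\subsection*{Genus one}
The projective line over $\mathbb F_2$ has three rational points. For four trees we take an elliptic curve with four points. The price is twofold: $R$ has $2^g=2$ orbits on each level, and the units no longer reach all levels. The second defect is repaired by translations of the curve, which permute the trees. The first remains.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $E$ be the projective cubic over $\mathbb F_2$ with affine equation $y^2+xy=x^3+1$ and point at infinity $O$. It is smooth. In the affine part the partial derivatives $y+x^2$ and $x$ vanish together only at $(0,0)\notin E$; at $O=(0:1:0)$ the $Z$-derivative $Y^2+XY+Z^2$ of the homogeneous equation equals $1$. So $E$ is an elliptic curve, $g=1$. For $x=0$ the equation reads $y^2=1$, for $x=1$ it reads $y^2+y=0$; so $E(\mathbb F_2)=\{O,(0,1),(1,0),(1,1)\}$. In the group law with identity $O$, negation is $(x,y)\mapsto(x,y+x)$. It interchanges $(1,0)$ and $(1,1)$, so these points have order greater than $2$ and $E(\mathbb F_2)$ is cyclic of order $4$. Let $P_1=(1,0)$, and for $i\in\mathbb Z/4$ let $P_i$ be the $i$-th multiple of $P_1$. Use all four points, index the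 trees by $\mathbb Z/4$, and put
\[
f(n)=\sum_{i\in\mathbb Z/4} i\,n_i\in\mathbb Z/4\qquad(n\in\mathbb Z^4).
\]
Recall that $P\mapsto[P-O]$ is an injective homomorphism from $E(\mathbb F_2)$ to the divisor class group of $K$. For $|n|=0$ the class of $\sum n_iP_i$ is $\sum n_i[P_i-O]=[P_{f(n)}-O]$, so this divisor is principal if and only if $f(n)=0$. As $\mathbb F_2^\times=1$, the map $\operatorname{div}$ sends $U=R^\times$ isomorphically onto $\{n\in L:f(n)=0\}$.

For $s\in\mathbb Z/4$ let $\tau_s$ be translation by $P_s$, an automorphism of the curve $E$ over $\mathbb F_2$, and let $\theta_s\phi=\phi\circ\tau_{-s}$ for $\phi\in K$. Since $\tau_{-s}P_{i+s}=P_i$, we have $v_{i+s}(\theta_s\phi)=v_i(\phi)$, and $\theta_s$ preserves $R$ and $U$. Let $\theta_s$ act on $K^4$ by $(\theta_sw)_{i+s}=\theta_s(w_i)$; this is compatible with the diagonal embedding of $K$. The maps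
\[
w\mapsto u\,\theta_s(w)+b\qquad(u\in U,\ s\in\mathbb Z/4,\ b\in R)
\]
form a group $G$: the composition of the maps with data $(u,s,b)$ and $(u',s',b')$ has data $(u\theta_s(u'),\,s+s',\,u\theta_s(b')+b)$, and the inverse of the first has data $(\theta_{-s}(u^{-1}),-s,\theta_{-s}(u^{-1}b))$, signs being irrelevant in characteristic $2$. Such a map sends cosets of $B(n)$ to cosets of $B(n')$, where
\[
n'_{i+s}=n_i+v_{i+s}(u),\qquad |n'|=|n|,\qquad f(n')=\sum_i(i+s)n_i+f(\operatorname{div}u)=f(n)+s|n|.
\]
Coordinate $i+s$ of the image depends only on coordinate $i$, and parents go to parents. So $G$ acts by automorphisms on $DL(2,2,2,2)$, realized on the levels of sum $1$.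

Let $n,n'$ be levels of sum $1$. A pair $(u,s)$ carries $n$ to $n'$ if and only if $s=f(n')-f(n)$ and $\operatorname{div}u$ is the vector with entries $n'_{i+s}-n_i$ at $i+s$. For this $s$ the vector lies in $L$ and in the kernel of $f$, so exactly one pair $(u,s)$ works. Hence $G$ is transitive on the levels of sum $1$, and the stabilizer of such a level is the translation group $R$. By Proposition~\ref{prop:R}, $R$ acts freely on $\mathrm{Hor}(n)$ with two orbits, so $G$ acts freely on the graph with two orbits. One orbit is impossible by Theorem~\ref{thm:A}.
\end{proof}

\begin{example}\label{ex:genus1}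
Proposition~\ref{prop:R} gives all stabilizers of the horizontal group $R$ of this proof. At a level $n$ of depth $m$ the divisor $D_n$ has degree $m-1$. At depth $0$ the action is free with two orbits per level. At depth $1$ the stabilizers have order $2$ if $f(n)=0$ and are trivial otherwise, by (F1); by the mass formula there are two orbits in the first case and one in the second. At depth $m\ge2$ the stabilizers have order $2^{m-1}$ by (F2), and there is one orbit. At depth $2$ the stabilizer has order $2$, not $4$, and it fixes the children in direction $i$ if and only if $f(n+e_i)=0$, which happens for exactly one $i$. The translations of levels induced by $G$ form the sublattice $L\cap\ker f$, with cyclic quotient $L/(L\cap\ker f)$ of order $4$.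

To make $G$ transitive one would like to add an element that fixes a level and interchanges the two orbits of $R$. The automorphism $P\mapsto-P$ of $E$ induces an automorphism of the graph that carries tree $i$ to tree $-i$, but it fixes the vertex $B(e_0)$. The proof of Theorem~\ref{thm:A} will show that a simply transitive group must have exactly the numerical data above, together with an element that permutes the trees by $i\mapsto -i$, and that no such element can act as required.
\end{example}

\section{The automorphisms of $X$}\label{sec:aut}

From here on we prove Theorem~\ref{thm:A}. We return to the normalization of Section~\ref{sec:product}, so $X$ is the set of points of level sum $0$ in $\Pi=T_1\times\dots\times T_4$. The first task is to show that the graph $X$ remembers the four trees and the direction ``up''.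

\begin{lemma}\label{lem:connected}
For $r\ge2$ trees and any $s\in\mathbb Z$, the graph on the tuples of level sum $s$, with the adjacency rule of the horocyclic product, is connected.
\end{lemma}

\begin{proof}
Let $a,b$ be two such tuples. For $i=1,\dots,r-1$ in turn, move coordinate $i$ along the geodesic from $a_i$ to $b_i$, accompanying each step down by a step of coordinate $r$ to some child and each step up by a step of coordinate $r$ to its parent. Coordinate $r$ ends at a vertex $a'$ with $h(a')=h(b_r)$, because the level sum is $s$. The geodesic from $a'$ to $b_r$ consists of $m$ steps down to a common ancestor followed by $m$ steps up. Move coordinate $r$ along it while coordinate $r-1$ makes $m$ steps up and then $m$ steps down, which bring it back to $b_{r-1}$.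
\end{proof}

\begin{proposition}\label{prop:aut}
For every $g\in\mathrm{Aut}(X)$ there are a permutation $\pi$ of $\{1,2,3,4\}$, a vector $c\in L$, and bijections $g_i:T_i\to T_{\pi(i)}$ with $g_i(v^-)=g_i(v)^-$, such that
\[
(gx)_{\pi(i)}=g_i(x_i)\quad(x\in X),\qquad h(g_iv)=h(v)+c_{\pi(i)}\quad(v\in T_i).
\]
\end{proposition}

\begin{proof}
\emph{The neighborhood of a vertex.} Fix $x\in X$ and number the two children of each $x_i$ by $0,1$. For $i\ne j$ and $s\in\{0,1\}$ let $(i,s;j)$ be the neighbor of $x$ in which coordinate $i$ has moved to child number $s$ and coordinate $j$ to its parent. Let $(i,s;j)$ and $(i',s';j')$ be two different neighbors.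
\begin{itemize}
\item If $i=i'$, $s=s'$, $j\ne j'$, they are adjacent: coordinate $j$ goes up and $j'$ goes down. Call this an edge of type I.
\item If $i\ne i'$, $j=j'$, they are adjacent: coordinate $i$ goes down and $i'$ goes up. Call this an edge of type II.
\item If $i=i'$, $s\ne s'$, they are not adjacent, since their $i$-th coordinates are different vertices of the same level.
\item If $i\neq i'$, $j\ne j'$, they differ in every coordinate from $\{i,i',j,j'\}$. If this set has more than two elements, they are not adjacent. Otherwise $i'=j$ and $j'=i$, and their $i$-th coordinates are two levels apart, so they are not adjacent.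
\end{itemize}
The two types are distinguished by the number of common neighbors of the ends of the edge within the neighborhood of $x$. Take a type I edge with ends $(i,s;j)$, $(i,s;j')$. A vertex joined to one end by a type I edge has first entry $i$, so it is not joined to the other end by a type II edge. A vertex joined to both ends by type II edges would have last entry equal to both $j$ and $j'$. So both edges have type I, and the vertex is $(i,s;j'')$ with $j''\notin\{i,j,j'\}$: there is exactly one. Take a type II edge with ends $(i,s;j)$, $(i',s';j)$. A vertex joined to one end by a type I edge has last entry different from $j$, so it is not joined to the other end by a type II edge, and two type I edges would force $i=i'$. So both edges have type II, and the vertex is $(i'',s'';j)$ with $i''\notin\{i,i',j\}$ and $s''$ arbitrary: there are exactly two. Hence $g$ maps the neighborhood of $x$ to that of $gx$ preserving types.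

The components for type II edges are the four sets $O_j(x)=\{(i,s;j):i\ne j,\ s\in\{0,1\}\}$, each an octahedron $K_{2,2,2}$. So $gO_j(x)=O_{\pi_x(j)}(gx)$ for a permutation $\pi_x$. The components for type I edges are the eight triangles $\Delta_{i,s}(x)=\{(i,s;j):j\ne i\}$. The triangle $\Delta_{i,s}(x)$ misses $O_i(x)$ and no other octahedron, so its image misses $O_{\pi_x(i)}(gx)$ and is $\Delta_{\pi_x(i),s'}(gx)$ for some $s'$. Since $(i,s;j)$ is the only element of $\Delta_{i,s}(x)\cap O_j(x)$, the map $g$ sends $(i,s;j)$ at $x$ to $(\pi_x(i),s';\pi_x(j))$ at $gx$, with $s'$ depending only on $x,i,s$.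

\emph{The permutation is constant.} Let $y=(i,s;j)$ at $x$, let $l\notin\{i,j\}$ and $z=(i,s;l)$ at $x$. The step from $y$ to $z$ is ``$j$ up, $l$ down''. By the previous paragraph applied at $y$, the step from $gy$ to $gz$ is ``$\pi_y(j)$ up, $\pi_y(l)$ down''. Applied at $x$, it gives $gy=(\pi_x(i),s';\pi_x(j))$ and $gz=(\pi_x(i),s';\pi_x(l))$ with the same $s'$, so the step is ``$\pi_x(j)$ up, $\pi_x(l)$ down''. Thus $\pi_x$ and $\pi_y$ agree on $j$ and on both choices of $l$, hence everywhere. As $X$ is connected, $\pi_x=\pi$ does not depend on $x$, and $g$ sends every step ``$i$ up, $j$ down'' to a step ``$\pi(i)$ up, $\pi(j)$ down''.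

\emph{The maps $g_i$.} By Lemma~\ref{lem:connected} for the three trees other than $T_i$, two vertices of $X$ with the same $i$-th coordinate are joined by steps that do not involve $i$. The images of these steps do not involve $\pi(i)$. So $(gx)_{\pi(i)}$ depends only on $x_i$, and since every vertex of $T_i$ occurs as a coordinate, this defines $g_i$. The same construction for $g^{-1}$, whose permutation is $\pi^{-1}$, gives an inverse map, so $g_i$ is bijective. A step in which coordinate $i$ goes from $v$ to $v^-$ is sent to a step in which coordinate $\pi(i)$ goes down, so $g_i(v^-)=g_i(v)^-$. Therefore $h(g_iv)-h(v)$ is constant on $T_i$; call it $c_{\pi(i)}$. Since $g$ maps level sum $0$ to level sum $0$, we get $|c|=0$.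
\end{proof}

\section{A simply transitive group and its action on levels}\label{sec:setup}

Assume, for a contradiction, that $G$ acts simply transitively on $X$. The data $\pi,c,g_i$ of Proposition~\ref{prop:aut} are determined by $g$, so the formula $(gx)_{\pi(i)}=g_i(x_i)$ extends the action of $G$ to $\Pi$. Let $\pi$ act on $\mathbb Z^4$ by $\pi e_i=e_{\pi(i)}$. Then $g$ acts on levels by the affine map $gn=\pi n+c$, which preserves depth, and $g\,\mathrm{Hor}(n)=\mathrm{Hor}(gn)$. We call $\pi$ the \emph{linear part} of $g$. We split $G$ into three layers.
\begin{itemize}
\item $\Lambda$ is the group of affine maps of $\mathbb Z^4$ induced by $G$, and $H$ is the kernel of $G\to\Lambda$. Elements of $H$ have $\pi=1$ and $c=0$, so $H$ is a normal subgroup that acts horizontally on $\Pi$, and Lemma~\ref{lem:horizontal} applies with $q=2$, $r=4$.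
\item $L'\le L$ is the group of translations in $\Lambda$, and $t=[L:L']$.
\item $A\le S_4$ is the group of linear parts, so $A\cong\Lambda/L'$.
\end{itemize}
The lattice $L'$ is $A$-invariant: conjugating the translation by $\tau$ with an affine map of linear part $\pi$ gives the translation by $\pi\tau$. For a level $n$ let $G_n=\{g\in G:gn=n\}$; then $G_n/H$ is the stabilizer $\Lambda_n$ of $n$ in $\Lambda$. Since $G$ is transitive on $X$, the group $\Lambda$ is transitive on $L$, so $k=|\Lambda_n|$ is the same for all $n\in L$. For a group of product form, $A=1$ and $k=t=1$.

\begin{lemma}\label{lem:setup}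
\begin{enumerate}
\item[(a)] The numbers $k$ and $t$ are finite, and $|A|=kt$ divides $24$.
\item[(b)] For $n\in L$, the group $H$ acts freely on $\mathrm{Hor}(n)$ with exactly $k$ orbits, and an element of $G_n\setminus H$ fixes no element of $\Omega(n)$.
\item[(c)] Let $g\in G$ have linear part $\pi$. Then $g$ induces bijections $\Omega(n)\to\Omega(gn)$, $n\in\mathbb Z^4$, that preserve the orders of stabilizers in $H$ and carry the ancestor map $\Omega(n)\to\Omega(n-d)$ to the ancestor map $\Omega(gn)\to\Omega(gn-\pi d)$.
\item[(d)] If $n$ has depth $m\ge0$, then $|H_x|$ divides $2^m$ for $x\in\mathrm{Hor}(n)$, and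
\begin{equation}\label{eq:mass}
\sum_{Hx\in\Omega(n)}\frac{2^m}{|H_x|}=k.
\end{equation}
\item[(e)] There are levels of arbitrarily large depth with $|\Omega(n)|=1$, and $k$ is a power of $2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A translation that fixes a point is trivial, so $\Lambda_n\cap L'=1$ and $\Lambda_n$ embeds in $A$. The finite group $A\cong\Lambda/L'$ acts transitively on the set $L/L'$ of $L'$-orbits in $L$, and the stabilizer of $n+L'$ is $L'\Lambda_n/L'\cong\Lambda_n$. So $t$ is finite and $|A|=kt$.

(b) For $n\in L$, the element of $G$ that maps a given point of $\mathrm{Hor}(n)$ to another lies in $G_n$. So $G_n$ is simply transitive on $\mathrm{Hor}(n)$, and its subgroup $H$ of index $k$ acts freely with $k$ orbits. The group $G_n/H$ of order $k$ is transitive on these $k$ orbits, hence acts freely on them.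

(c) Since $H$ is normal, $g(Hx)=H(gx)$ and $H_{gx}=gH_xg^{-1}$. Since $g_i$ commutes with passage to the parent, $g$ maps the ancestor of $x$ at level $n-d$ to the ancestor of $gx$ at level $gn-\pi d$.

(d) Apply Lemma~\ref{lem:horizontal}(c) with $d=me_1$, using (b).

(e) By Lemma~\ref{lem:horizontal}(d), $\Omega(-a\mathbf 1)$ is a single point for all large $a$. There \eqref{eq:mass} reads $k=2^{4a}/|H_x|$.
\end{proof}

For $x\in\Pi$ of level $n$ let $H_x^{(i)}$ be the subgroup of $H_x$ that fixes the two children of $x_i$. Because there are only two children, fixing one means fixing both, and we obtain: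
\begin{equation}\label{eq:Hi}
\begin{array}{l}
[H_x:H_x^{(i)}]\le2;\quad H_x^{(i)}=H_y\ \text{for both children $y$ of $x$ in direction $i$;}\\[2pt]
H_x^{(i)}\cap H_x^{(j)}=H_z\ \text{for the descendants $z$ of $x$ at level $n+e_i+e_j$ $(i\ne j)$.}
\end{array}
\end{equation}

\section{Counting stabilizers}\label{sec:count}

With $k$ orbits at depth $0$, stabilizers need not appear at depth $1$, so we run the argument of Section~\ref{sec:product} from the last depth at which there are none. Let $m_0$ be the largest $m\ge0$ such that $H_x=1$ for all $x$ of depth $m$. It exists: $m=0$ qualifies, and each term in \eqref{eq:mass} is at most $k$, so $|H_x|\ge2^m/k>1$ once $2^m>k$. Put $\kappa=k/2^{m_0}$.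

At depth $m_0+1$ we have $H_x^{(1)}=1$ by \eqref{eq:Hi}, so $|H_x|\le2$. For a level $N$ of depth $m_0+1$ let $\alpha(N)$ and $\beta(N)$ be the numbers of orbits in $\Omega(N)$ with $|H_x|=1$ and $|H_x|=2$. Dividing \eqref{eq:mass} by $2^{m_0}$ gives
\begin{equation}\label{eq:ab}
2\alpha(N)+\beta(N)=\kappa .
\end{equation}
By the maximality of $m_0$, the function $\beta$ is not identically zero. The plan is to bound the average of $\beta$ from above by looking one step further down, and from below by periodicity.

\subsection*{Two steps below the last free depth}

\begin{lemma}\label{lem:special}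
Let $x$ have depth $m_0+2$. Then $|H_x|\le2$. If $|H_x|=2$, there is at most one $i$ with $H_x^{(i)}=H_x$.
\end{lemma}

\begin{proof}
By \eqref{eq:Hi}, each $H_x^{(i)}$ is a stabilizer at depth $m_0+1$, so it has order at most $2$, and the intersections $H_x^{(i)}\cap H_x^{(j)}$, $i\ne j$, are stabilizers at depth $m_0$, so they are trivial. This gives the second statement, and $|H_x|\in\{1,2,4\}$. If $|H_x|=4$, all four $H_x^{(i)}$ have order $2$, contrary to \eqref{eq:four}.
\end{proof}

This is where the fourth tree enters; with three trees the order $4$ occurs (Example~\ref{ex:genus0}). If $x$ has depth $m_0+2$, $|H_x|=2$ and $H_x^{(i)}=H_x$, we call $i$ the \emph{special direction} of $x$. For a level $n$ of depth $m_0+2$ let $\alpha'(n)$, $\beta'(n)$ be the numbers of orbits in $\Omega(n)$ with $|H_x|=1,2$, and let $b_i(n)$ be the number of orbits with $|H_x|=2$ and special direction $i$.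

\begin{lemma}\label{lem:chain}
For every level $n$ of depth $m_0+2$ we have $\beta(n+e_i)=2b_i(n)$ for all $i$, and
\begin{equation}\label{eq:chain}
\sum_{i=1}^4\beta(n+e_i)=2\sum_{i=1}^4b_i(n)\ \le\ 2\beta'(n)\ \le\ 4\alpha'(n)+2\beta'(n)=\kappa .
\end{equation}
\end{lemma}

\begin{proof}
Consider the fiber of $\Omega(n+e_i)\to\Omega(n)$ over $Hx$, which consists of the $H_x$-orbits on the two children of $x$ in direction $i$. Both children have stabilizer $H_x^{(i)}$. Since $|H_x|\le2$, this group has order $2$ if and only if $|H_x|=2$ and $i$ is special for $x$. In that case $H_x$ fixes both children, so the fiber consists of two orbits, each counted by $\beta(n+e_i)$. This proves $\beta(n+e_i)=2b_i(n)$. The first inequality is the uniqueness of the special direction, and the last equality is \eqref{eq:mass} divided by $2^{m_0}$.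
\end{proof}

\begin{lemma}\label{lem:eight}
Let $\bar\beta$ be the average of $\beta$ over the $t$ cosets of $L'$ in $L_{-m_0-1}$. Then
\begin{equation}\label{eq:average}
\frac8t\le4\bar\beta\le\kappa\le k .
\end{equation}
In particular $|A|=kt\ge8$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:setup}(c), applied to elements of $G$ that act on levels by translations, $\beta$ is constant on cosets of $L'$, so $\bar\beta$ is defined. By Lemma~\ref{lem:chain} the values of $\beta$ are even, and one of them is nonzero, so $\bar\beta\ge2/t$. For each $i$ the map $n\mapsto n+e_i$ is a bijection from the cosets of $L'$ in $L_{-m_0-2}$ to those in $L_{-m_0-1}$. So the left side of \eqref{eq:chain} has average $4\bar\beta$.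
\end{proof}

For $A=1$ this is the case $(q,r)=(2,4)$ of Theorem~\ref{thm:C} again. In general it says that $G$ must permute the trees through a large subgroup of $S_4$: as $|A|$ divides $24$, we have $|A|\in\{8,12,24\}$.

\subsection*{The group of permutations has order eight}

\begin{lemma}\label{lem:no3}
$|A|\neq12,24$.
\end{lemma}

\begin{proof}
Otherwise $A$ contains the alternating group $A_4$, the only subgroup of index $2$ in $S_4$. Since $k$ is a power of $2$ and $kt=|A|$, the prime $3$ divides $t$ exactly once. Let $L''\supseteq L'$ be the subgroup of $L$ such that $L''/L'$ consists of the elements of order prime to $3$ in the finite abelian group $L/L'$. It is $A$-invariant and has index $3$ in $L$. The group $A_4$ acts on $L/L''\cong\mathbb Z/3$ through a homomorphism to $\{\pm1\}$, which is trivial because $A_4$ is generated by elements of order $3$. For $\{i,j,l,m\}=\{1,2,3,4\}$ the element $(i\,j)(l\,m)$ maps $e_i-e_j$ to its negative, so $2(e_i-e_j)\in L''$, and hence $e_i-e_j\in L''$ because $L/L''$ has odd order. These vectors generate $L$, so $L''=L$, a contradiction.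
\end{proof}

So $kt=8$. The two ends of \eqref{eq:average} are then equal, and every inequality used so far is an equality.
\begin{itemize}
\item From $\kappa=k$ we get $m_0=0$.
\item From $\bar\beta=2/t$ and the evenness of $\beta$: there is exactly one coset $\Sigma$ of $L'$ in $L_{-1}$ on which $\beta\ne0$, and $\beta=2$ on $\Sigma$. We call the elements of $\Sigma$ the \emph{exceptional levels}.
\item The left side of \eqref{eq:chain} is at most $k$ for every $n\in L_{-2}$ and has average $k$, so it equals $k$ for every $n$. Hence $\alpha'=0$ and $\sum_ib_i=\beta'$: every $x$ of depth $2$ has $|H_x|=2$ and exactly one special direction.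
\end{itemize}
It remains to separate $k$ from $t$. By Lemma~\ref{lem:setup}(e) there is only one orbit at suitable large depths, so the mass formula gives $k$ as soon as we know the stabilizer orders at all depths.

\begin{lemma}\label{lem:orders}
Let $x$ have depth $m\ge2$. Then $|H_x|=2^{m-1}$, and if $m\ge3$, then $H_x^{(i)}\ne H_x$ for all $i$.
\end{lemma}

\begin{proof}
The case $m=2$ has just been proved. Let $m\ge3$ and assume the statement for $m-1$. Then $|H_x^{(j)}|=2^{m-2}$ for all $j$ by \eqref{eq:Hi}. Suppose that $H_x^{(i)}=H_x$ for some $i$. Then $|H_x|=2^{m-2}$, so $H_x^{(j)}=H_x$ for all $j$. Let $y$ be a child of $x$ in direction $i$. Then $H_y=H_x$ fixes the children of $y_j=x_j$ for each of the three $j\ne i$, that is, $H_y^{(j)}=H_y$. If $m=3$, then $y$ has depth $2$ and three special directions, contrary to Lemma~\ref{lem:special}. If $m\ge4$, this contradicts the statement for $m-1\ge3$. So every $H_x^{(i)}$ has index $2$ in $H_x$, and $|H_x|=2^{m-1}$.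
\end{proof}

\begin{proposition}\label{prop:numerics}
We have $k=2$ and $t=4$. Moreover:
\begin{enumerate}
\item[(a)] if $N\in\Sigma$, then $|\Omega(N)|=2$;
\item[(b)] if $N\in L_{-1}\setminus\Sigma$, then $H$ acts simply transitively on $\mathrm{Hor}(N)$;
\item[(c)] for every $n\in L_{-2}$ there is exactly one $i$ with $n+e_i\in\Sigma$;
\item[(d)] every $g\in G$ maps $\Sigma$ to itself.
\end{enumerate}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:orders} every term in \eqref{eq:mass} equals $2$ at depth $m\ge2$, so $|\Omega(n)|=k/2$ there. By Lemma~\ref{lem:setup}(e), $k/2=1$. So $\kappa=k=2$ and $t=8/k=4$. Now \eqref{eq:ab} reads $2\alpha+\beta=2$: on $\Sigma$ we have $\beta=2$, $\alpha=0$, and elsewhere $\beta=0$, $\alpha=1$. This gives (a) and (b). Part (c) follows from $\sum_i\beta(n+e_i)=2$, and (d) from Lemma~\ref{lem:setup}(c), since $\Sigma$ is the set where $\beta\ne0$.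
\end{proof}

\section{The quotient of the level lattice is cyclic}\label{sec:cyclic}

To locate the exceptional levels we need the group $L/L'$ of order $4$ and the classes of the vectors $e_i-e_j$ in it.

\begin{proposition}\label{prop:cyclic}
The trees can be labeled by $\mathbb Z/4$ so that, with $f(n)=\sum_{i\in\mathbb Z/4}i\,n_i\in\mathbb Z/4$,
\[
L'=\{n\in L:f(n)=0\},\qquad \Sigma=\{N\in L_{-1}:f(N)=0\}.
\]
\end{proposition}

\begin{proof}
Fix $N\in\Sigma$, so $\Sigma=N+L'$. Apply Proposition~\ref{prop:numerics}(c) to $N-e_i\in L_{-2}$. Since $(N-e_i)+e_i\in\Sigma$, we get $N-e_i+e_j\notin\Sigma$, that is, $e_j-e_i\notin L'$, for all $j\ne i$. So the classes $\varepsilon_i\in L/L'$ of the vectors $e_i-e_1$ ($i=1,\dots,4$) are distinct, and they are the four elements of $L/L'$.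

Suppose that $L/L'\cong(\mathbb Z/2)^2$. Then $\varepsilon_i+\varepsilon_j=\varepsilon_i-\varepsilon_j\ne0$ for $i\ne j$. Let $n=N-2e_1\in L_{-3}$ and $x\in\mathrm{Hor}(n)$. For all $i\ne j$,
\[
n+e_i+e_j=N+(e_i-e_1)+(e_j-e_1)\notin\Sigma ,
\]
so $H_x^{(i)}\cap H_x^{(j)}=1$ by \eqref{eq:Hi} and Proposition~\ref{prop:numerics}(b). By Lemma~\ref{lem:orders}, $|H_x|=4$ and $|H_x^{(i)}|=2$ for all $i$. This contradicts \eqref{eq:four}, so $L/L'$ is cyclic.

Identify $L/L'$ with $\mathbb Z/4$ and give the $i$-th tree the label $\varepsilon_i$. In the new labeling the class of $e_i-e_j$ is $i-j=f(e_i-e_j)$, so $f$ restricts to the quotient map on $L$, and $L'=L\cap\ker f$. The coset $\Sigma$ is $\{N\in L_{-1}:f(N)=\delta\}$ for some $\delta\in\mathbb Z/4$. Adding $\delta$ to every label replaces $f(n)$ by $f(n)+\delta|n|$, which equals $f(n)$ on $L$ and $f(n)-\delta$ on $L_{-1}$. After this shift, $\delta=0$.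
\end{proof}

Lemma~\ref{lem:orders} and Propositions~\ref{prop:numerics} and~\ref{prop:cyclic} describe $H$ and $L'$ by exactly the numbers found for the elliptic curve in Example~\ref{ex:genus1}. So these numbers are consistent, and no contradiction can be drawn from them alone. The difference is that in the elliptic example the stabilizer of a level is the horizontal group, whereas here $H$ has index $k=2$ in $G_n$.

\section{The element that interchanges the two orbits}\label{sec:gamma}

Index the trees by $\mathbb Z/4=\{0,1,2,3\}$ as in Proposition~\ref{prop:cyclic}. Since $k=2$, there is an element $\gamma\in G_0\setminus H$, where $G_0$ is the stabilizer of the level $0\in L$. Let $\pi$ be its linear part. As $\gamma$ fixes the level $0$, it acts on levels by $\gamma n=\pi n$, and $\pi\ne1$ because $\gamma\notin H$.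

\begin{lemma}\label{lem:pi}
We have $\pi(i)=-i$. Hence $\gamma$ fixes every level $n$ with $n_1=n_3$, and if moreover $n\in L$, then $\gamma$ interchanges the two elements of $\Omega(n)$.
\end{lemma}

\begin{proof}
Since $\pi L'=L'$, the map $\pi$ induces an automorphism of $L/L'=\mathbb Z/4$, which is multiplication by some $\epsilon=\pm1$. Applied to $e_i-e_0$, this gives $\pi(i)-\pi(0)=\epsilon i$. We have $-e_0\in\Sigma$, so $\gamma(-e_0)=-e_{\pi(0)}\in\Sigma$ by Proposition~\ref{prop:numerics}(d), and therefore $\pi(0)=0$. As $\pi\ne1$, we get $\epsilon=-1$. So $\pi$ fixes $0$ and $2$ and interchanges $1$ and $3$. The last statement is Lemma~\ref{lem:setup}(b) with $k=2$.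
\end{proof}

So the single element $\gamma$ must interchange the two orbits not only at level $0$, but at every level of $X$ with $n_1=n_3$. To compare these conditions we need one set on which they are all visible. Below the graph the orbits merge and information is lost, so we go one step \emph{above} it, to the level $e_0\in L_1$, which $\gamma$ fixes. For $i\in\mathbb Z/4$ let
\[
\rho_i:\Omega(e_0)\to\Omega(e_0-e_i)
\]
be the parent map in direction $i$. The target has two elements, since $e_0-e_i\in L$. As $H$ acts freely on $\mathrm{Hor}(e_0-e_i)$, Lemma~\ref{lem:horizontal}(b) shows that $\rho_i$ is two-to-one. So $\Omega(e_0)$ has four elements, and each $\rho_i$ divides it into two fibers of size two. Whether two such partitions cross or coincide is decided by the level below both of them.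

\begin{lemma}\label{lem:transversal}
Let $i\ne j$ in $\mathbb Z/4$ and $N=e_0-e_i-e_j\in L_{-1}$.
\begin{enumerate}
\item[(a)] If $i+j\ne0$, then every fiber of $\rho_i$ meets every fiber of $\rho_j$ in exactly one point.
\item[(b)] If $i+j=0$, then $|\Omega(N)|=2$, and the fibers of the ancestor map $\Omega(e_0)\to\Omega(N)$ are the fibers of $\rho_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $f(N)=-(i+j)$. In case (a), $N\notin\Sigma$, so $H$ is simply transitive on $\mathrm{Hor}(N)$. Fix $x\in\mathrm{Hor}(N)$. By Lemma~\ref{lem:horizontal}(b), for $d\in\mathbb Z^4_{\ge0}$ every orbit in $\Omega(N+d)$ contains exactly one descendant of $x$. This identifies $\Omega(e_0)=\Omega(N+e_i+e_j)$ with the set of pairs (child of $x_i$, child of $x_j$), the target $\Omega(N+e_j)$ of $\rho_i$ with the set of children of $x_j$, and the target $\Omega(N+e_i)$ of $\rho_j$ with the set of children of $x_i$. The maps $\rho_i,\rho_j$ become the two projections, which proves (a). In case (b), $N\in\Sigma$, so $|\Omega(N)|=2$. The ancestor map is $\rho_i$ followed by the parent map $\Omega(e_0-e_i)\to\Omega(N)$ in direction $j$, and the latter is a surjection between sets of two elements,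 hence a bijection.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.3,yscale=1.5]
\node at (-1.05,2) {\small depth $-1$};
\node at (-1.05,1) {\small depth $0$};
\node at (-1.05,0) {\small depth $1$};
\node (X) at (1,2) {$\Omega(e_0)$};
\node (Y0) at (0,1) {$\Omega(0)$};
\node (Y2) at (1,1) {$\Omega(e_0-e_2)$};
\node (Y1) at (2,1) {$\Omega(e_0-e_1)$};
\node (W) at (3.3,1) {$\Omega(2e_0-e_1-e_3)$};
\node (Z) at (2.65,0) {$\Omega(e_0-e_1-e_3)$};
\draw[->] (X) -- node[above left] {$\rho_0$} (Y0);
\draw[->] (X) -- node[right] {$\rho_2$} (Y2);
\draw[->] (X) -- node[above right] {$\rho_1$} (Y1);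
\draw[->] (Y1) -- node[below left] {$\cong$} (Z);
\draw[->] (W) -- node[below right] {$\cong$} (Z);
\end{tikzpicture}
\caption{The sets of $H$-orbits used in the last step of the proof. Arrows are parent maps. The top set has four elements and the others have two. The element $\gamma$ fixes every level shown except $e_0-e_1$, and it interchanges the two elements of $\Omega(0)$, of $\Omega(e_0-e_2)$ and of $\Omega(2e_0-e_1-e_3)$.}\label{fig:levels}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We compute in two ways how $\gamma$ acts on the two fibers of $\rho_1$; Figure~\ref{fig:levels} shows the sets involved.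

\emph{First computation.} By Lemma~\ref{lem:transversal}(a) for the pair $\{0,2\}$, the map $(\rho_0,\rho_2)$ identifies $\Omega(e_0)$ with $\Omega(0)\times\Omega(e_0-e_2)$. By Lemma~\ref{lem:pi}, $\gamma$ interchanges the two elements of $\Omega(0)$ and the two elements of $\Omega(e_0-e_2)$. Since $\pi$ fixes $0$ and $2$, the maps $\rho_0$ and $\rho_2$ commute with $\gamma$ by Lemma~\ref{lem:setup}(c). So $\gamma(y,y')=(\bar y,\bar y')$, where the bar denotes the other element of a two-element set. By Lemma~\ref{lem:transversal}(a) for the pairs $\{0,1\}$ and $\{1,2\}$, where $i+j=1$ and $3$, the two elements of a fiber of $\rho_1$ differ in the first coordinate and in the second. So each fiber of $\rho_1$ has the form $\{(y,y'),(\bar y,\bar y')\}$, and \emph{$\gamma$ maps each fiber of $\rho_1$ to itself.}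

\emph{Second computation.} Let $N=e_0-e_1-e_3$, which $\gamma$ fixes. By Lemma~\ref{lem:transversal}(b) for the pair $\{1,3\}$, the set $\Omega(N)$ has two elements and the fibers of $\rho_1$ are the fibers of the ancestor map $\Omega(e_0)\to\Omega(N)$. This map commutes with $\gamma$ because $\pi(e_1+e_3)=e_1+e_3$. The level $N+e_0=2e_0-e_1-e_3$ lies in $L$ and has equal entries at $1$ and $3$, so $\gamma$ interchanges the two elements of $\Omega(N+e_0)$. The parent map $\Omega(N+e_0)\to\Omega(N)$ in direction $0$ is a surjection between sets of two elements, hence a bijection, and it commutes with $\gamma$ because $\pi(0)=0$. So $\gamma$ interchanges the two elements of $\Omega(N)$, and \emph{$\gamma$ interchanges the two fibers of $\rho_1$.}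

The two computations contradict each other, so no group acts simply transitively on $X$. By Lemma~\ref{lem:cayley}, $X$ is not a Cayley graph.
\end{proof}

\begin{remark}
The last argument uses the freeness of $G$ outside $H$ at three levels only. It shows that $\gamma$ must fix an $H$-orbit at one of the levels $0$, $e_0-e_2$, $2e_0-e_1-e_3$; and if $\gamma$ fixes the orbit $Hx$, then $\gamma x=\eta x$ for some $\eta\in H$, so the nonidentity element $\eta^{-1}\gamma$ fixes the vertex $x$ of $X$. Transitivity is what supplies $\gamma$: it makes the number of $H$-orbits on a level equal to the index $[G_n:H]$. For the group of Theorem~\ref{thm:B} these numbers are $2$ and $1$.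
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Quasi-isometries of graphs and groups, random walks, and harmonic functions},
\texttt{https://warwick.ac.uk/\allowbreak fac/\allowbreak sci/\allowbreak maths/\allowbreak research/\allowbreak events/\allowbreak 2014-15/\allowbreak nonsymposium/\allowbreak random/\allowbreak wolfgang\_woess.pdf}

\bibitem{Sti}
Stichtenoth, \emph{Algebraic Function Fields and Codes}, 2nd ed.

\end{thebibliography}
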